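# Formally equivalent generic submanifolds of $\mathbb C^3$ that are not CR equivalent

## 1. Germs without complex tangent directions

Take two small pieces of real-analytic submanifolds of $\mathbb C^N$, each with a marked point. We can ask whether a holomorphic change of coordinates carries one to the other, or only a smooth map respecting the complex tangent directions, or only a formal power series. The problem treated here, with the facts (i)–(iv) recalled in Section 2, comes from "Formal versus analytic CR mappings" (doi:10.4064/ap180720-16-11). It asks whether the last two notions agree.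

**Definitions.** Let $J$ be the complex structure of $\mathbb C^N$. A real-analytic submanifold $M\subset\mathbb C^N$ is *generic* if $T_qM+J(T_qM)=T_q\mathbb C^N$ for all $q\in M$. Its complex tangent bundle is $T^cM=TM\cap J(TM)$. If $M$ has real codimension $d$, then $T^cM$ has complex rank $n=N-d$, the *CR dimension*. Write $\mathbb C\otimes T^cM=T^{1,0}M\oplus T^{0,1}M$ as usual. A smooth function is *CR* if all sections of $T^{0,1}M$ kill it. A smooth map into a generic $M'\subset\mathbb C^N$ is CR if its $N$ components are CR functions, or equivalently if its differential maps $T^cM$ to $T^cM'$ complex linearly.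

Let $(M,p)$, $(M',p')$ be germs of real-analytic generic submanifolds of $\mathbb C^N$ of the same real dimension, with vector-valued real-analytic defining functions $\rho(Z,\bar Z)$, $\rho'(Z',\bar Z')$ whose components have linearly independent differentials.

* They are *formally equivalent* if there is an $N$-tuple $H$ of formal power series in $Z-p$, with $H(p)=p'$ and invertible Jacobian at $p$, such that in the ring of formal power series in $(Z-p,\bar Z-\bar p)$ the ideal generated by the components of $\rho'(H(Z),\overline{H(Z)})$ equals the ideal generated by the components of $\rho(Z,\bar Z)$.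
* They are *CR equivalent* if there is a germ of a $C^\infty$ CR diffeomorphism $(M,p)\to(M',p')$.
* They are *biholomorphically equivalent* if there is a germ of a biholomorphic map $H:(\mathbb C^N,p)\to(\mathbb C^N,p')$ with $H(M)=M'$ as germs at $p'$.

We translate so that $p=p'=0$. A biholomorphism restricts to a CR diffeomorphism, so biholomorphic equivalence implies CR equivalence. Formal equivalence is a statement about ideals, and the following lemma reduces it to a substitution.

**Lemma 1.** Let $\gamma(x)$, $x\in\mathbb R^{2N-d}$, be a real-analytic local parametrization of $M$ with $\gamma(0)=0$. Let $H$ be an invertible formal holomorphic map with $H(0)=0$ such that $\rho'(H(\gamma),\overline{H(\gamma)})=0$ as a formal power series in $x$. Then the ideals $(\rho'(H,\bar H))$ and $(\rho)$ coincide.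

*Proof.* Choose real-analytic coordinates of $\mathbb R^{2N}=\mathbb C^N$ near $0$ of the form $(x,\rho)$, in which $\gamma$ is $x\mapsto(x,0)$. Formal series in $(Z,\bar Z)$ are formal series in $(x,\rho)$ with complex coefficients. Substituting $\gamma$ means setting $\rho=0$, so the kernel of this substitution is exactly $(\rho)$. Hence $\rho'(H,\bar H)=a\rho$ with a $d\times d$ matrix $a$ of formal series. The linear part of the left side is the linear part of $\rho'$ composed with the invertible linear part of $(H,\bar H)$, so it consists of $d$ independent linear forms. It equals $a(0)$ times the linear part of $\rho$. Therefore $a(0)$ is invertible, $a$ is invertible over the power series ring, and the ideals coincide. $\square$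

In particular biholomorphic equivalence implies formal equivalence, since then $\rho'(H,\bar H)$ vanishes on $M$. Now comes the easy case.

**Proposition 2.** Every germ of a generic real-analytic submanifold of $\mathbb C^N$ of CR dimension $0$ is biholomorphically equivalent to $(\mathbb R^N,0)$. So any two such germs are biholomorphically, CR and formally equivalent.

*Proof.* Here $\dim_{\mathbb R}M=N$. Let $\gamma:(\mathbb R^N,0)\to (M,0)$ be a real-analytic parametrization. Its power series converges for complex arguments and defines a holomorphic $\gamma:(\mathbb C^N,0)\to(\mathbb C^N,0)$. The image of $d\gamma(0)$ is a complex subspace containing $T_0M$, hence also $J(T_0M)$, hence all of $\mathbb C^N$. So $\gamma$ is a germ of a biholomorphism taking $\mathbb R^N$ to $M$. $\square$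

The case $d=0$ is even simpler: the germs are open sets. So the question is settled when $n=0$ or $d=0$. What changes when there are complex tangent directions together with a positive codimension?

## 2. One implication survives, and the conjecture

A smooth map must now satisfy $\bar L h=0$ for $\bar L$ in $T^{0,1}M$. This constraint is harmless in one direction: it forces the Taylor series of $h$ to be holomorphic. The following is part 1 of Theorem B, stated in full below.

**Claim (Theorem B, part 1).** For germs of real-analytic generic submanifolds of $\mathbb C^N$, CR equivalence always implies formal equivalence.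

*Proof.* Choose linear coordinates $(z,w)\in\mathbb C^n\times\mathbb C^d$ with $T_0M=\mathbb C^n\times\mathbb R^d$. This is possible because $T_0M/T_0^cM$ is a real form of $\mathbb C^N/T_0^cM$. Then $M$ is $\operatorname{Im}w=\Phi(z,\bar z,\operatorname{Re}w)$ with $d\Phi(0)=0$, and $(z,\bar z,u)$, $u=\operatorname{Re}w$, are coordinates on $M$. The sections of $T^{0,1}M$ are spanned by
$$\bar L_j=\partial_{\bar z_j}+\sum_l a_{jl}\,\partial_{u_l},\qquad \bar L_j(u+i\Phi)=0 .$$
The last condition determines the real-analytic $a_{jl}$, because $I+i\Phi_u$ is invertible near $0$. We have $\bar L_jz_k=0$ and $\bar L_j\bar z_k=\delta_{jk}$.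

The Taylor series at $0$ of a smooth CR function is annihilated by the $\bar L_j$. In $\mathbb C[[z,\bar z,u]]$ we may use the formal coordinates $(z,\bar z,w)$ with $w=u+i\Phi$, and in these $\bar L_j=\partial_{\bar z_j}$. So the Taylor series is a power series in $(z,w)$ only.

Let $h:(M,0)\to(M',0)$ be a CR diffeomorphism and $H(z,w)$ the formal map given by the Taylor series of its components. Since $\rho'(h,\bar h)=0$ on $M$, the series $\rho'(H,\bar H)$ vanishes after substituting the parametrization $(z,u)\mapsto(z,u+i\Phi)$. The linear part of $H$ is complex linear and restricts to the isomorphism $dh:T_0M\to T_0M'$. Its image contains $T_0M'+J(T_0M')=\mathbb C^N$, so $H$ is invertible. Lemma 1 applies. $\square$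

**Conjecture.** Two germs of real-analytic generic submanifolds in $\mathbb C^N$ are formally equivalent if and only if they are CR equivalent.

To say where it is in danger we need two notions.

**Definitions.** For a section $L$ of $T^{1,0}M$ the *Levi form* at $q$ is the class of $[L,\bar L]_q$ in $\mathbb C T_qM/\mathbb C T_q^cM$. The *local CR orbit* $\Sigma_p$ is the unique germ of a real-analytic CR submanifold through $p$ such that every point of $\Sigma_p$ can be reached from $p$ by a piecewise differentiable curve in $M$ tangent to $T^cM$. $M$ is *minimal* at $p$ if $\Sigma_p$ is a neighborhood of $p$ in $M$. A real-analytic hypersurface in $\mathbb C^2$ is *Levi-nonflat* if its Levi form does not vanish identically.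

*Example.* On $\operatorname{Im}w=|z|^2$ in $\mathbb C^2$, with coordinates $(z,u)$, we have $L=\partial_z+i\bar z\,\partial_u$ and $[L,\bar L]=-2i\,\partial_u$, so the Levi form is nowhere zero. The submanifold $\{\operatorname{Im}w=|z|^2,\ \operatorname{Im}\lambda=0\}$ of $\mathbb C^3$ is generic with $n=1$, $d=2$. It is nowhere minimal: $\lambda$ is a real CR function, so $d\lambda$ kills $T^c$, and curves tangent to $T^c$ stay in the slices $\lambda=\text{const}$.

The following are known. (i) Two germs of generic real-analytic minimal submanifolds in $\mathbb C^N$ are formally equivalent if and only if they are biholomorphically equivalent, so for them all three notions coincide. (ii) There are germs of real-analytic Levi-nonflat hypersurfaces in $\mathbb C^2$ that are formally but not biholomorphically equivalent. (iii) There are such germs that are CR but not biholomorphically equivalent. (iv) Two germs of real-analytic hypersurfaces in $\mathbb C^2$ are formally equivalent if and only if they are CR equivalent.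

By (i), a counterexample must involve non-minimal germs. By (iv), it cannot be a hypersurface in $\mathbb C^2$. We go to $\mathbb C^3$ with $n=1$, $d=2$: families of three-dimensional slices depending on a real parameter $\lambda$. Section 3 constructs germs $(M_\varepsilon,0)$, $\varepsilon\in\mathbb R$, of this kind.

**Theorem A.** $(M_1,0)$ and $(M_0,0)$ are formally equivalent but not CR equivalent. Hence the conjecture is false.

For $n\ge1$, $d\ge2$ put $M_\varepsilon^{n,d}=M_\varepsilon\times\mathbb C^{n-1}\times\mathbb R^{d-2}\subset\mathbb C^{n+d}$, generic of CR dimension $n$ and codimension $d$. Let $c(\varepsilon)=\cos(\pi\sqrt{1-4\varepsilon})$, an entire function of $\varepsilon$, real for real $\varepsilon$.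

**Theorem B.**
1. For germs of real-analytic generic submanifolds of $\mathbb C^N$, CR equivalence always implies formal equivalence.
2. For fixed $n\ge1$, $d\ge2$ all germs $(M_\varepsilon^{n,d},0)$, $\varepsilon\in\mathbb R$, are formally equivalent. If $M_\varepsilon^{n,d}$ and $M_{\varepsilon'}^{n,d}$ are CR equivalent, then $c(\varepsilon)=c(\varepsilon')$. In particular $\{M_\varepsilon^{n,d}\}_{\varepsilon\ge1/4}$ is a continuum of pairwise formally equivalent, pairwise CR-inequivalent germs.
3. $M_\varepsilon^{n,d}$ is CR equivalent to $M_0^{n,d}$ $\iff$ it is biholomorphically equivalent to $M_0^{n,d}$ $\iff$ $\varepsilon=-m(m+1)$ for some $m\in\{0,1,2,\dots\}$.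
4. The conjecture holds in $\mathbb C^N$ if and only if $N\le2$. For $N\ge3$ it fails for every pair (CR dimension $n$, codimension $d$) with $n\ge1$, $d\ge2$, $n+d=N$.

Hypersurfaces ($d=1$) with $n\ge2$ are not settled by this argument. Part 1 is proved.

## 3. A family of slices cut out by a Schrödinger equation

Here is the design. The hypersurface $2|z|^2=\sinh(2\operatorname{Im}s)$ in $(z,s)$-space is locally a sphere, through $(z,s)\mapsto[e^{is}:e^{-is}:2z]$. We make $s$ a time variable for the equation $\dot w=w^2-\lambda^2$, so that the slice $\lambda=r$ acquires edges at $w=\pm r$, at times $s=\mp\infty$. Then we replace $e^{\pm is}$, which solve $y''+y=0$, by solutions of a perturbed equation, chosen so that the perturbation vanishes at the edges.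

**The flow.** Coordinates on $\mathbb C^3$ are $(z,w,\lambda)$. Put $\Delta=w^2-\lambda^2$, $X=\Delta\,\partial_w$, and
$$\varphi_\tau(w,\lambda)=\frac{w-\lambda^2T}{1-wT},\qquad T=\frac{\tanh(\lambda\tau)}{\lambda}.\tag{1}$$
We have $\partial_\tau T=1-\lambda^2T^2$ and $\partial\varphi/\partial T=(w^2-\lambda^2)/(1-wT)^2$. Moreover $(w-\lambda^2T)^2-\lambda^2(1-wT)^2=(w^2-\lambda^2)(1-\lambda^2T^2)$. Hence
$$\partial_\tau\varphi_\tau=\frac{(1-\lambda^2T^2)(w^2-\lambda^2)}{(1-wT)^2}=\varphi_\tau^2-\lambda^2,\qquad \varphi_0=w ,\tag{2}$$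
so $\varphi_\tau$ is the flow of $X$. It has real coefficients, is even in $\lambda$, and fixes $w=\pm\lambda$. Since $T$ is analytic for $|\lambda\tau|<\pi/2$, we can fix $\delta_0>0$ such that $\varphi_\tau(w,\lambda)$ is holomorphic on $|\tau|<4$, $|w|,|\lambda|<\delta_0$. For $\lambda=0$ the flow is $w/(1-w\tau)$.

**The kernel.** Fix $\varepsilon\in\mathbb R$. Along the orbit of $u$ consider
$$y_{tt}+\bigl(1+\varepsilon(\varphi_t(u,\lambda)^2-\lambda^2)\bigr)y=0 .\tag{3}$$
Let $K_\varepsilon(t_1,t_2;u,\lambda)$ be the value at time $t_2$ of the solution with $y(t_1)=0$, $y_t(t_1)=1$. It is holomorphic for $|t_1|,|t_2|<4$, $|u|,|\lambda|<\delta_0$. If $y_1,y_2$ are solutions with Wronskian $W=y_1y_2'-y_1'y_2\ne0$, then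
$$K_\varepsilon(t_1,t_2)=\frac{y_1(t_1)y_2(t_2)-y_2(t_1)y_1(t_2)}{W},\tag{4}$$
because the right side solves (3) in $t_2$, vanishes at $t_2=t_1$ and has derivative $1$ there. So $K_\varepsilon(t_1,t_2)=-K_\varepsilon(t_2,t_1)$. Put
$$E_\varepsilon(\eta,u,\lambda)=\tfrac1{2i}K_\varepsilon(-i\eta,i\eta;u,\lambda).\tag{5}$$
For real $(\eta,u,\lambda)$ the coefficients of (3) are real on the real axis, so $\overline{K_\varepsilon(-i\eta,i\eta)}=K_\varepsilon(i\eta,-i\eta)=-K_\varepsilon(-i\eta,i\eta)$, and $E_\varepsilon$ is real. Also $K_\varepsilon=(t_2-t_1)+O((t_2-t_1)^3)$, so $E_\varepsilon=\eta+O(\eta^3)$. By the implicit function theorem $E_\varepsilon(\eta,u,\lambda)=t$ has a real-analytic solution $\eta=\eta_\varepsilon(t,u,\lambda)$ near $0$ with $\eta_\varepsilon(0,u,\lambda)=0$.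

**Definition of $M_\varepsilon$.** Near $0$,
$$M_\varepsilon=\{(z,\varphi_{i\eta}(u,\lambda),\lambda):\ z\in\mathbb C,\ u,\lambda\in\mathbb R,\ \eta=\eta_\varepsilon(|z|^2,u,\lambda)\}.\tag{6}$$
We use parameters in a box $|z|,|u|,|\lambda|<\delta$ with $\delta\le\delta_0$, $\delta<\pi/4$, so small that $|\eta|<1$; we shrink $\delta$ when needed. Since $w=\varphi_{i\eta}(u,\lambda)=u+i\eta(u^2-\lambda^2)+\cdots$ and $\eta=O(|z|^2)$, one can solve for $u$ in terms of $(z,\bar z,\operatorname{Re}w,\lambda)$. So $M_\varepsilon$ is a graph $\operatorname{Im}w=\Phi_\varepsilon(z,\bar z,\operatorname{Re}w,\operatorname{Re}\lambda)$, $\operatorname{Im}\lambda=0$, with $d\Phi_\varepsilon(0)=0$. It is real-analytic and generic, with $n=1$, $d=2$. On $M_\varepsilon$ we have $\bar w=\varphi_{-i\eta}(u,\lambda)$. Because $\lambda$ is a real CR function, $T^cM_\varepsilon$ is tangent to the slices $\lambda=\text{const}$; in particular $M_\varepsilon$ is nowhere minimal.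

**Two evaluations by hand.** Write $\kappa(t)=\frac12\operatorname{arcsinh}(2t)$. For $\varepsilon=0$ the kernel is $\sin(t_2-t_1)$, so $E_0=\frac12\sinh2\eta$ and $\eta_0=\kappa(|z|^2)$. In the slice $\lambda=0$ of $M_0$, for instance, $w=u/(1-i\eta u)$ with $\sinh2\eta=2|z|^2$. For any $\varepsilon$, if $u=\pm\lambda$ then $\varphi_t(u,\lambda)^2-\lambda^2=0$ and (3) is again $y''+y=0$. Hence
$$\eta_\varepsilon(t,\pm\lambda,\lambda)=\kappa(t)\qquad\text{for every }\varepsilon .\tag{7}$$
At their edges all the $M_\varepsilon$ look alike.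

## 4. The Liouville transformation as a formal map

Can one turn $M_\varepsilon$ into $M_0$? It suffices to transform $y''+(1+\varepsilon\Delta)y=0$ into $y''+y=0$ by a change of time. For $\vartheta$ a nonvanishing function of time and $\beta'=\vartheta$, put $y=\vartheta^{-1/2}e^{\pm i\beta}$. Then $y'/y=-\frac{\vartheta'}{2\vartheta}\pm i\vartheta$, and $y''/y=(y'/y)'+(y'/y)^2$ gives
$$y''=-\bigl(\vartheta^2+\tfrac12\{\vartheta\}\bigr)y,\qquad \{\vartheta\}=\frac{\vartheta''}{\vartheta}-\frac32\Bigl(\frac{\vartheta'}{\vartheta}\Bigr)^2,\tag{8}$$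
since the terms $\pm i\vartheta'$ cancel and $\frac{\vartheta'^2}{2\vartheta^2}+\frac{\vartheta'^2}{4\vartheta^2}=\frac34\frac{\vartheta'^2}{\vartheta^2}$. So we want a function $\theta(w,\lambda)$ which, along orbits, satisfies $\theta^2+\frac12\{\theta\}=1+\varepsilon\Delta$. Below, $'=X$ on $\mathbb R[[w,\lambda]]$, and $\mathfrak m$ is the maximal ideal.

**Lemma 3.** There is a unique $\theta\in\mathbb R[[w,\lambda]]$ with $\theta(0)=1$ and
$$\theta^2+\tfrac12\{\theta\}=1+\varepsilon\Delta.\tag{9}$$
Moreover $\theta-1\in\Delta\,\mathbb R[[w,\lambda]]$.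

*Proof.* With $\theta=1+\psi$, $\psi\in\mathfrak m$, equation (9) is equivalent to the fixed point equation $\psi=\sqrt{1+\varepsilon\Delta-\frac12\{1+\psi\}}-1$, the root having constant term $1$. As $\Delta\in\mathfrak m^2$, $X\mathfrak m^j\subset\mathfrak m^{j+1}$. If $\theta,\tilde\theta$ have constant term $1$ and $\theta-\tilde\theta\in\mathfrak m^j$, then
$$\frac{\theta''}{\theta}-\frac{\tilde\theta''}{\tilde\theta}=\frac{\theta''-\tilde\theta''}{\theta}+\tilde\theta''\,\frac{\tilde\theta-\theta}{\theta\tilde\theta}\in\mathfrak m^{j+1},$$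
and likewise $\theta'/\theta-\tilde\theta'/\tilde\theta\in\mathfrak m^{j+1}$. Hence $\{\theta\}-\{\tilde\theta\}\in\mathfrak m^{j+1}$. Since $\sqrt{1+a}-\sqrt{1+a'}=(a-a')/(\sqrt{1+a}+\sqrt{1+a'})$, the right side of the fixed point equation is a contraction in the $\mathfrak m$-adic topology, and there is exactly one fixed point. If $\psi\in(\Delta)$, then $\{1+\psi\}\in(\Delta)$, because $X$ has image in $(\Delta)$, and the right side lies in $(\Delta)$. So all iterates from $0$ lie in $(\Delta)$. This ideal is closed, since $\Delta$ is homogeneous and membership is tested on each homogeneous component. $\square$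

*Low degrees.* $X\Delta=2w\Delta$ and $X^2\Delta=2\Delta^2+4w^2\Delta$, so $\theta=1+\frac\varepsilon2\Delta-\frac{\varepsilon(\varepsilon+2)}8\Delta^2-\frac\varepsilon2w^2\Delta+\cdots$. The degree-4 part $\psi_4$ comes from $2\psi_4+\psi_2^2+\frac12X^2\psi_2=0$ with $\psi_2=\frac\varepsilon2\Delta$.

*A closed case.* For $\varepsilon=-2$ the solution is $\theta=(1+\lambda^2)/(1+w^2)$. To check this, note that with $q=\theta'/\theta=-2w\Delta/(1+w^2)$ we have $\frac12\{\theta\}=\frac12q'-\frac14q^2$. Writing $v=w^2$, $\mu=\lambda^2$, equation (9) multiplied by $(1+v)^2$ becomes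
$$(1+\mu)^2-(v-\mu)(v^2+3v-\mu+\mu v)-v(v-\mu)^2=(1-2(v-\mu))(1+v)^2 .$$
The left side is $(1+\mu)^2-(v-\mu)(2v^2+3v-\mu)$. The right side minus $(1+\mu)^2$ is $(v-\mu)(2+v+\mu)-2(v-\mu)(1+v)^2=-(v-\mu)(2v^2+3v-\mu)$. They agree.

Write $\theta=1+\Delta\theta_1$ and $\Theta(w,\lambda)=\int_0^w\theta_1(\omega,\lambda)\,d\omega$, so that $X\Theta=\theta-1$ and $\Theta(0)=0$. Define
$$H(z,w,\lambda)=\bigl(z\,\theta(w,\lambda)^{1/2},\ G(w,\lambda),\ \lambda\bigr),\qquad G=\varphi_{\Theta(w,\lambda)}(w,\lambda).\tag{10}$$
Since $G=w+O(2)$ and $\theta(0)=1$, this is an invertible formal map with $H(0)=0$.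

**Proposition 4.** For every $\varepsilon\in\mathbb R$, $H$ is a formal equivalence from $(M_\varepsilon,0)$ to $(M_0,0)$.

*Proof.* We suppress $\lambda$.

**Step 1: express the kernel through $\theta$.** We claim that, as formal series in $(t_1,t_2,u,\lambda)$,
$$K_\varepsilon(t_1,t_2;u)=\theta(\varphi_{t_1}u)^{-1/2}\,\theta(\varphi_{t_2}u)^{-1/2}\sin\bigl(t_2-t_1+\Theta(\varphi_{t_2}u)-\Theta(\varphi_{t_1}u)\bigr).\tag{11}$$
For any series $F$, $\partial_t[F(\varphi_tu)]=(XF)(\varphi_tu)$. So the argument of the sine has $t_2$-derivative $1+(X\Theta)(\varphi_{t_2}u)=\theta(\varphi_{t_2}u)$. By (8) with $\vartheta(t)=\theta(\varphi_tu)$ and by (9), the right side of (11) solves (3) in $t_2$. It vanishes at $t_2=t_1$ and has derivative $\theta(\varphi_{t_1}u)^{-1}\theta(\varphi_{t_1}u)=1$ there. The recursion for the coefficients in powers of $t_2-t_1$ shows that a formal solution of (3) is determined by these data.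

**Step 2: substitute the parametrization of $M_\varepsilon$.** Let $\eta=\eta_\varepsilon(z\bar z,u,\lambda)$, $w=\varphi_{i\eta}(u)$, $\bar w=\varphi_{-i\eta}(u)$, as formal series in $(z,\bar z,u,\lambda)$. Then $z\bar z=\frac1{2i}K_\varepsilon(-i\eta,i\eta;u)$. Put $z'=z\,\theta(w)^{1/2}$, $\bar z'=\bar z\,\theta(\bar w)^{1/2}$. By (11),
$$z'\bar z'=\tfrac1{2i}\sin(2i\eta')=\tfrac12\sinh2\eta',\qquad\eta'=\eta+\tfrac1{2i}\bigl(\Theta(w)-\Theta(\bar w)\bigr),$$
so $\eta'=\kappa(z'\bar z')$. Let $u'=\varphi_{(\Theta(w)+\Theta(\bar w))/2}(u)$. Since $i\eta'+\frac12(\Theta(w)+\Theta(\bar w))=i\eta+\Theta(w)$, the flow law gives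
$$G(w)=\varphi_{\Theta(w)}(\varphi_{i\eta}(u))=\varphi_{i\eta+\Theta(w)}(u)=\varphi_{i\eta'}(u').$$
The series $\eta'$ and $u'$ are real, that is, invariant under conjugation of coefficients combined with the exchange of $z$ and $\bar z$. So the conjugate of $G(w)$ is $\varphi_{-i\eta'}(u')$.

**Step 3: conclude.** By Step 2, $H$ and its conjugate along $M_\varepsilon$ arise by inserting $(z',\bar z',u',\lambda)$, series without constant term, into the parametrization of $M_0$. Hence $\rho'(H,\bar H)$ vanishes along the parametrization of $M_\varepsilon$, and Lemma 1 gives equality of ideals. $\square$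

So all $(M_\varepsilon,0)$ are formally equivalent to $(M_0,0)$. For $\varepsilon=-2$ the map is explicit and convergent: $\theta_1=-1/(1+w^2)$, $\Theta=-\arctan w$.

What about a CR map for $\varepsilon=1$? Borel's theorem provides smooth maps with the Taylor series $H$, but nothing makes them CR. The sensible plan is to solve (9) by true functions, slice by slice. For this we must understand the slices.

## 5. Slices developed into the sphere

Let $Q=\{[Z_1:Z_2:Z_3]\in\mathbb{CP}^2:\ |Z_3|^2=|Z_2|^2-|Z_1|^2\}$. On $Q$ we have $Z_2\neq0$, and $|Z_1/Z_2|^2+|Z_3/Z_2|^2=1$: this is the sphere $S^3$. The group $PU(2,1)$, preserving $|Z_1|^2+|Z_3|^2-|Z_2|^2$ up to a positive factor, acts on it. We use the classical theorem (Poincaré, Cartan, Tanaka, Alexander, Chern–Moser):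

**(S)** A $C^\infty$ CR diffeomorphism between connected nonempty open subsets of $Q$ is the restriction of a unique element of $PU(2,1)$.

For fixed real $\lambda$ with $|\lambda|<\delta$ let $I$ be a component of $\{u\in(-\delta,\delta):u\ne\pm\lambda\}$. Let $\sigma$ be a real primitive of $1/(u^2-\lambda^2)$ on $I$. On the piece $\{|z|<\delta,\ u\in I\}$ of the slice put $s=\sigma(u)+i\eta$. Near any $u_0\in I$ with $\sigma_0=\sigma(u_0)$ we have $u=\varphi_{\sigma-\sigma_0}(u_0)$, so $w=\varphi_{i\eta}(u)=\varphi_{s-\sigma_0}(u_0)$. Thus $w$ is a holomorphic function of $s$ on $S=\{s:\operatorname{Re}s\in\sigma(I),\ |\operatorname{Im}s|<1\}$, with $w(\bar s)=\overline{w(s)}$. Moreover $dw/ds=w^2-\lambda^2\neq0$, because an orbit through $u_0\neq\pm\lambda$ never meets the fixed points. So $(z,s)$ are local holomorphic coordinates of $\{\lambda=\text{const}\}$ there. Along the slice, (3) becomes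
$$y_{ss}+\bigl(1+\varepsilon(w(s)^2-\lambda^2)\bigr)y=0\quad\text{on }S,\tag{12}$$
and all its solutions are holomorphic on the simply connected $S$. For a solution $F$, $F^*(s)=\overline{F(\bar s)}$ is again a solution.

**Proposition 5.** Let $F$ solve (12) with $W(F,F^*)=FF^{*\prime}-F'F^*=-2i$. Then on the slice piece
$$4|z|^2=|F^*(s)|^2-|F(s)|^2,\tag{13}$$
and $D_F=[F(s):F^*(s):2z]$ is a local CR diffeomorphism of the slice piece into $Q$. Such $F$ exist.

*Proof.* In the time $s=\sigma+t$, the times $\mp i\eta$ are $\bar s$ and $s$. So (4) with $y_1=F$, $y_2=F^*$ and $F(\bar s)=\overline{F^*(s)}$, $F^*(\bar s)=\overline{F(s)}$ give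
$$|z|^2=E_\varepsilon=\frac1{2i}\cdot\frac{F(\bar s)F^*(s)-F^*(\bar s)F(s)}{-2i}=\tfrac14\bigl(|F^*(s)|^2-|F(s)|^2\bigr).$$
Hence $D_F$ maps into $Q$. If $F^*(s)=0$ at a point of the slice, then $F(s)=0$ by (13), contradicting $W\ne0$. In the chart $Z_2=1$, $D_F=(F/F^*,2z/F^*)$, with $\partial_s(F/F^*)=-W/F^{*2}=2i/F^{*2}\ne0$. So $D_F$ is locally biholomorphic in $(z,s)$. It maps a three-dimensional hypersurface into the three-dimensional $Q$, hence is a local CR diffeomorphism. For existence prescribe $F(\sigma_0)=1$, $F'(\sigma_0)=i$ at a real $\sigma_0$; then $W(F,F^*)=-i-i$. $\square$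

*Example.* For $\varepsilon=0$ take $F=e^{is}$: (13) reads $4|z|^2=2\sinh2\eta$.

**Corollary 6.** The Levi form of $M_\varepsilon$ vanishes exactly on $\{u=\pm\lambda\}$.

*Proof.* $T^cM_\varepsilon$ is tangent to the slices. Where $u\neq\pm\lambda$, the slice is locally CR diffeomorphic to $Q$, whose Levi form is nowhere zero. Where $u=\pm\lambda$, $M_\varepsilon$ contains the complex curve $\{w=\pm\lambda,\ \lambda=\text{const}\}$, whose tangent space is $T^c$. There $L$, $\bar L$ are tangent to this curve, so $[L,\bar L]$ is too, and it lies in $\mathbb CT^c$. $\square$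

## 6. The two edges of a strip and the coefficient $b$

For $0<r<\delta$ let $N_r=\{|z|<\delta,\ |u|\le r,\ \lambda=r\}\subset M_\varepsilon$ and $N_r^0=N_r\cap\{|u|<r\}$. Use
$$\sigma=\frac1{2r}\log\frac{r-u}{r+u},\qquad u=-r\tanh r\sigma,\qquad w=-r\tanh(rs).$$
The edge $u=-r$ is $\sigma=+\infty$, and $u=r$ is $\sigma=-\infty$. Equation (12) becomes $y_{ss}+(1-\varepsilon r^2\operatorname{sech}^2(rs))y=0$, a Schrödinger equation with a decaying potential. There is a natural solution for each edge.

Put $y=e^{is}P(w)$. Since $w_s=w^2-r^2$ and $w_{ss}=2ww_s$, (12) turns into $(w^2-r^2)P''+(2w+2i)P'+\varepsilon P=0$. With $x=(w+r)/2r$ this becomes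
$$x(1-x)P_{xx}+\bigl(1-\tfrac ir-2x\bigr)P_x-\varepsilon P=0 .\tag{14}$$
A series $\sum c_kx^k$ solves (14) if and only if
$$(k+1)\bigl(k+1-\tfrac ir\bigr)c_{k+1}=\bigl(k(k+1)+\varepsilon\bigr)c_k .\tag{15}$$
Starting with $c_0=1$ we get a solution $P_+$, holomorphic at least for $|x|<1$. In the variable $1-x$, (14) has the same form with $i$ replaced by $-i$ in the coefficient of the first derivative, so there is also a solution $P_-$, holomorphic for $|1-x|<1$, with value $1$ at $x=1$. As $\operatorname{Re}s\to+\infty$, $w\to-r$ uniformly in $|\operatorname{Im}s|<1$; as $\operatorname{Re}s\to-\infty$, $w\to r$. Let $f,g$ be the solutions of (12) on $S$ equal to $e^{is}P_+$ for $\operatorname{Re}s\gg0$ and to $e^{is}P_-$ for $\operatorname{Re}s\ll0$. Uniformly in $|\operatorname{Im}s|<1$,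
$$f=e^{is}(1+o(1))\ (\operatorname{Re}s\to+\infty),\qquad g=e^{is}(1+o(1))\ (\operatorname{Re}s\to-\infty),\tag{16}$$
and the derivatives are $e^{is}(i+o(1))$, because $w_s\to0$. By conjugation $f^*$ and $g^*$ are $e^{-is}(1+o(1))$ there. Letting $\operatorname{Re}s\to\pm\infty$ we get $W(f,f^*)=W(g,g^*)=-2i$. So Proposition 5 applies to both and gives $D=D_f$ and $D_-=D_g$ on $N_r^0$. Write
$$f=ag+bg^*,\qquad f^*=\bar b\,g+\bar a\,g^*,\qquad B_0^{-1}=\begin{pmatrix}a&b\\ \bar b&\bar a\end{pmatrix},\qquad D_-=\hat B_0D,\quad \hat B_0=B_0\oplus1 .\tag{17}$$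
Comparing Wronskians gives $|a|^2-|b|^2=1$, so $\hat B_0\in PU(2,1)$. We write $b=b_\varepsilon(r)$ when needed.

**Lemma 7.** $b_\varepsilon(r)=0$ if and only if $\varepsilon=-m(m+1)$ for some integer $m\ge0$. Moreover
$$|b_\varepsilon(r)|^2=\frac{1+c(\varepsilon)}{2\sinh^2(\pi/r)} .\tag{18}$$

*Proof.* *Vanishing, directly.* If $\varepsilon=-m(m+1)$, (15) terminates and $P_+$ is a polynomial. Then $f=e^{is}P_+(w)$ on all of $S$, $P_+$ is a solution holomorphic at $x=1$, and by the recursion there it is $P_+(x{=}1)\,P_-$. So $b=0$. Conversely, let $b=0$, so $P_+=aP_-$ on $0<x<1$. Then $P_+$ extends holomorphically across $x=1$. It extends across every other point of $|x|=1$, since (14) is singular only at $x=0,1$. Hence the power series of $P_+$ has radius of convergence greater than $1$. If no factor $k(k+1)+\varepsilon$ vanished, all $c_k$ would be nonzero with $c_{k+1}/c_k\to1$, and the radius would be $1$. So $\varepsilon=-k(k+1)$ for some $k\ge0$.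

*The formula.* Let $\alpha=\frac12(1+\sqrt{1-4\varepsilon})$, so $\alpha(1-\alpha)=\varepsilon$ and $k(k+1)+\varepsilon=(k+\alpha)(k+1-\alpha)$. Thus $P_+={}_2F_1(\alpha,1-\alpha;\gamma;x)$ with $\gamma=1-\frac ir$. Gauss's connection formula (e.g. DLMF 15.8.4), for $0<x<1$ and with $\gamma-\alpha-(1-\alpha)=-\frac ir$ not an integer, reads
$$P_+=a_1\,{}_2F_1\bigl(\alpha,1-\alpha;1+\tfrac ir;1-x\bigr)+b_1(1-x)^{-i/r}{}_2F_1\bigl(\gamma-\alpha,\gamma-1+\alpha;1-\tfrac ir;1-x\bigr),$$
where $a_1$ is a constant and $b_1=\Gamma(1-\frac ir)\Gamma(\frac ir)/(\Gamma(\alpha)\Gamma(1-\alpha))$. On real $s$ we have $x=1/(1+e^{2rs})$, so $(1-x)/x=e^{2rs}$ and $(1-x)^{-i/r}=e^{-2is}x^{-i/r}$. As $s\to-\infty$, $x\to1$ and $f=e^{is}P_+=a_1e^{is}+b_1e^{-is}+o(1)$. Comparing with $f=ag+bg^*=ae^{is}+be^{-is}+o(1)$ gives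
$$b=b_1=\frac{\pi}{\sin(\pi i/r)}\cdot\frac{\sin\pi\alpha}{\pi}=\frac{\sin\pi\alpha}{i\sinh(\pi/r)} .$$
Here $\sin\pi\alpha$ is real, as $\alpha$ is real or $\alpha\in\frac12+i\mathbb R$. Finally $\sin^2\pi\alpha=\frac12(1-\cos(\pi+\pi\sqrt{1-4\varepsilon}))=\frac12(1+c(\varepsilon))$. $\square$

**Where the slice-by-slice plan stops.** On real $s$, $W(f,f^*)=-2i$ says $\operatorname{Im}(f'\bar f)=1$. So $f$ has no zeros there, and $f=\theta_+^{-1/2}e^{i\beta}$ with $\theta_+=1/|f|^2$, $\beta'=\operatorname{Im}(f'/f)=\theta_+$. Comparing (8) with (12), $\theta_+$ is an exact solution of (9) on the strip. Near $u=-r$ it equals $1/(P_+P_+^*)$, with $P_+^*(w)=\overline{P_+(\bar w)}$, so it is analytic across that edge with value $1$. At the other end, as $\sigma\to-\infty$,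
$$|f|^2=|a|^2+|b|^2+2\operatorname{Re}(a\bar b\,e^{2i\sigma})+o(1).$$
Since $a\neq0$, this has no limit when $b\ne0$: the exact solution that is good at one edge oscillates at the other. By (18) the oscillation is of size $O(e^{-\pi/r})$, smaller than every power of $r=\lambda$. So far this only defeats one construction. To exclude every CR map we need an invariant reason why the normalizations at both edges are forced, and (S) supplies it.

## 7. Limit circles

On a strip a CR map is a matrix $A\in PU(2,1)$. We now see what continuity up to an edge says about $A$. For $\zeta\in\mathbb C$ let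
$$C_\zeta=\{[e^{i\sigma-\kappa(|\zeta|^2)}:e^{-i\sigma+\kappa(|\zeta|^2)}:2\zeta]:\ \sigma\in\mathbb R\}.$$
This is a compact infinite subset of $Q$, because $2\sinh(2\kappa(|\zeta|^2))=4|\zeta|^2$. It is contained in $\{Z_3^2=4\zeta^2Z_1Z_2\}$, and $C_0\subset\{Z_3=0\}$.

**Lemma 8.** Let $A\in PU(2,1)$ and suppose that for all $|\zeta|<\delta$ there is $h(\zeta)$ with $A\,C_\zeta\subset C_{h(\zeta)}$. Then $A=\mathrm{diag}(\alpha_1,\alpha_2,1)$ with $|\alpha_1|=|\alpha_2|=1$.

*Proof.* $AC_0$ is an infinite subset of the line $A\{Z_3=0\}$. If $h(0)\neq0$ it would lie on an irreducible conic, which meets a line in at most two points. So $h(0)=0$, and the lines $A\{Z_3=0\}$ and $\{Z_3=0\}$ share infinitely many points, hence coincide. Then $A$ also fixes the orthogonal point $[0:0:1]$. Scaling a representative so that the third diagonal entry is $1$, we get $A=B\oplus1$ preserving the Hermitian form exactly, so $B\in U(1,1)$ for the form $|Z_1|^2-|Z_2|^2$.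

Take $\zeta\neq0$. Points of $C_\zeta$ are off $\{Z_3=0\}$, and so are their images under $A$, so $h(\zeta)\ne0$. The irreducible conics $A\{Z_3^2=4\zeta^2Z_1Z_2\}$ and $\{Z_3^2=4h(\zeta)^2Z_1Z_2\}$ share infinitely many points, so they coincide. Comparing equations, $(Z_1Z_2)\circ B^{-1}$ is proportional to $Z_1Z_2$. So $B$ is diagonal or antidiagonal. An antidiagonal $B$ would send the positive vector $(1,0)$ to a negative one, which is impossible. A diagonal element of $U(1,1)$ has unimodular entries. $\square$

**Lemma 9.** Let $A\in PU(2,1)$, and suppose that for every $|\zeta|<\delta$ there are points $q_\sigma$, defined for all real $\sigma$ near $+\infty$ (or for all $\sigma$ near $-\infty$), and $h(\zeta)\in\mathbb C$, such that in this limit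
$$q_\sigma=[e^{i\sigma-\kappa(|\zeta|^2)}+o(1):e^{-i\sigma+\kappa(|\zeta|^2)}+o(1):2\zeta],$$
$$Aq_\sigma=[e^{i\sigma'-\kappa(|h(\zeta)|^2)}+o(1):e^{-i\sigma'+\kappa(|h(\zeta)|^2)}+o(1):2h(\zeta)+o(1)]$$
with some real $\sigma'=\sigma'(\sigma)$. Then $A=\mathrm{diag}(\alpha_1,\alpha_2,1)$ with $|\alpha_1|=|\alpha_2|=1$.

*Proof.* The point of $C_\zeta$ with parameter $\sigma_*$ is the limit of $q_{\sigma_*\pm2\pi j}$ as $j\to\infty$. The distance of $Aq_\sigma$ to the compact set $C_{h(\zeta)}$ tends to $0$. Hence $A\,C_\zeta\subset C_{h(\zeta)}$, and Lemma 8 applies. $\square$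

## 8. Inequivalence of $M_1$ and $M_0$

**Proof of Theorem A.** Formal equivalence is Proposition 4. Let $\varepsilon\in\mathbb R$ and suppose there is a $C^\infty$ CR diffeomorphism germ between $(M_\varepsilon,0)$ and $(M_0,0)$. After taking the inverse if necessary, it is $H:(M_\varepsilon,0)\to(M_0,0)$, defined on $|z|,|u|,|\lambda|<\delta$. Fix a small $r\in(0,\delta)$. Primes denote coordinates and parameters on the target.

**Step 1: slices go to slices, edges to edges.** The function $\lambda'\circ H$ is a real-valued CR function, so $\bar L$ and $L$ annihilate it, hence so does $[L,\bar L]$. On $N_r^0$ these three span the complexified tangent space of the slice (Corollary 6). So $\lambda'\circ H$ is a constant $\rho$ on the connected $N_r^0$, and by continuity on $N_r$. CR diffeomorphisms preserve vanishing of the Levi form. So $H$ maps $N_r^0$ into one component of $\{u'\ne\pm\rho\}$ in the slice $\lambda'=\rho$ of $M_0$, and the edges $\{u=\pm r\}$ into $\{u'=\pm\rho\}$.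

**Step 2: $H$ on the strip is a matrix.** On that component Proposition 5 with $\varepsilon=0$, $F=e^{is'}$ gives the local CR diffeomorphism $D'=[e^{is'}:e^{-is'}:2z']$ into $Q$. Since $H$ maps the three-dimensional $N_r^0$ locally diffeomorphically into a slice, $D'\circ H$ and $D$ are both local CR diffeomorphisms into $Q$. By (S), locally $D'\circ H=A\circ D$ with $A\in PU(2,1)$. By the uniqueness in (S), $A$ is locally constant, hence constant on $N_r^0$.

**Step 3: the edge $u\to-r$ makes $A$ diagonal.** Fix $|\zeta|<\delta$ and let $p_\sigma\in N_r^0$ have $z=\zeta$ and parameter $\sigma\to+\infty$. Then $\eta\to\kappa(|\zeta|^2)$ by (7), and (16) gives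
$$D(p_\sigma)=[e^{i\sigma-\kappa(|\zeta|^2)}+o(1):e^{-i\sigma+\kappa(|\zeta|^2)}+o(1):2\zeta].$$
On the other side $H(p_\sigma)$ converges, since $H$ is continuous at the edge; let $h(\zeta)$ be the $z'$-coordinate of the limit. On $M_0$ we have $\eta'=\kappa(|z'|^2)\to\kappa(|h(\zeta)|^2)$, so $D'(H(p_\sigma))=[e^{i\sigma'-\eta'}:e^{-i\sigma'+\eta'}:2z']$ has the form required in Lemma 9. Hence $A$ is diagonal.

**Step 4: the edge $u\to r$ makes $A\hat B_0^{-1}$ diagonal.** By (17), $D'\circ H=A\hat B_0^{-1}D_-$. Let $p_\sigma$ have $z=\zeta$ and $\sigma\to-\infty$. By (7) at $u=r$ and (16) for $g$, $D_-(p_\sigma)$ has the form required in Lemma 9, and the target side is treated as in Step 3. So $A\hat B_0^{-1}$ is diagonal.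

**Step 5: contradiction.** By Steps 3 and 4, $\hat B_0$ is diagonal, so $b_\varepsilon(r)=0$. By Lemma 7, $\varepsilon=-m(m+1)$ with an integer $m\ge0$. For $\varepsilon=1$ this is impossible. $\square$

## 9. The invariant $c(\varepsilon)$

**Proof of Theorem B, part 2.** Formal equivalence follows from Proposition 4, applied to $H\times\mathrm{id}$. To compare $\varepsilon$ and $\varepsilon'$, let $\hat H:M_\varepsilon^{n,d}\to M_{\varepsilon'}^{n,d}$ be a CR diffeomorphism germ fixing $0$. The target strip may now have width $R\neq r$, may be entered with reversed orientation, and has its own coefficient $b$. We treat these in turn.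

**Step 1: remove the factor $\mathbb C^{n-1}$.** Let $V$ be the tangent bundle of the $\mathbb C^{n-1}$ factor. $T^{1,0}$ is spanned by $L$ and the constant fields of this factor, which commute with $L$ and $\bar L$. So where $u\neq\pm\lambda$ the Levi form is nonzero with kernel exactly $V$, and elsewhere it is zero. Hence $\hat H$ preserves the set $\{u\neq\pm\lambda\}$, and $d\hat H(V)=V'$ on this dense set, so everywhere. Let $\pi'$ be the projection forgetting $\mathbb C^{n-1}$. Then $\ker d(\pi'\circ\hat H)=V$, so the restriction of $\pi'\circ\hat H$ to $\{\mathbb C^{n-1}\text{-coordinate}=0\}$ has injective differential. By equality of dimensions it is a CR diffeomorphism germ $H:M_\varepsilon\times\mathbb R^{d-2}\to M_{\varepsilon'}\times\mathbb R^{d-2}$ fixing $0$.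

**Step 2: strips go to strips.** Use parameters $(z,u,\lambda,x)$. The components of $\lambda'\circ H$, $x'\circ H$ are real CR functions. As in Section 8, their differentials vanish along the slices $(\lambda,x)=\text{const}$ where $u\neq\pm\lambda$, hence everywhere by density. So on a product neighborhood they depend only on $(\lambda,x)$, and they vanish at $0$. Points with $u=\lambda=0$, $x=0$ have vanishing Levi form, so at their images $u'=\pm\lambda'=0$. Therefore $\partial_zu'=\partial_{\bar z}u'=0$ at $0$. The Jacobian of $H$ at $0$ in the grouping $(z,\bar z)$, $u$, $(\lambda,x)$ is block triangular and invertible, so $\partial_uu'\neq0$ at $0$, and hence on a small product neighborhood $|z|,|u|,|\lambda|,|x|<\delta$.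

Fix a small $r>0$ and $x=0$. Then $u'(z,\pm r,r,0)\in\{\pm\lambda'(r,0)\}$, and for fixed $z$ the two values are distinct by monotonicity in $u$. So $\lambda'(r,0)\neq0$. Everything in Section 3 is even in $\lambda$, so $M_{\varepsilon'}$ is invariant under $\lambda\mapsto-\lambda$ with $u$ unchanged. Composing with this symmetry if necessary, $R:=\lambda'(r,0)>0$. It is small if $r$ is. By monotonicity $u'$ maps $(-r,r)$ into $(-R,R)$. By continuity in $z$, each edge of $N_r$ goes into one edge of the strip $|u'|\le R$ in the slice $\lambda'=R$, $x'=x'(r,0)$.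

Let $f,g,a,b,B_0,D,D_-$ belong to $(\varepsilon,r)$, and let the same letters with tildes belong to $(\varepsilon',R)$. As in Section 8, Step 2, $\tilde D\circ H=A\circ D$ on $N_r^0$ with a constant $A\in PU(2,1)$.

**Step 3: $u'$ increases with $u$.** Suppose it decreases. As $u\to-r$ we have $u'\to R$, so $\sigma\to+\infty$ and $\sigma'\to-\infty$. We have $\tilde D_-\circ H=A_1D$ with $A_1=\hat{\tilde B}_0A$. Along points $p_\sigma$ with $z=\zeta$, $D(p_\sigma)$ has the form in Lemma 9. On the target, $z'\to h(\zeta)$ and, by (7) for $\varepsilon'$ at the edge $u'=R$, $\eta'\to\kappa(|h(\zeta)|^2)$; so (16) for $\tilde g$ gives the form needed for $\tilde D_-(H(p_\sigma))$. By Lemma 9, $A_1=\mathrm{diag}(\alpha_1,\alpha_2,1)$ with unimodular $\alpha_j$. Now take $z=0$. The third coordinate of $A_1D$ vanishes, so $z'=0$, $\eta=\eta'=0$, and comparing ratios of the first two coordinates,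
$$e^{2i\sigma'}=(\alpha_1/\alpha_2)\,e^{2i\sigma}(1+o(1)),\qquad\sigma\to+\infty .\tag{19}$$
Thus $e^{2i(\sigma'-\sigma)}$ converges, and since $\sigma'-\sigma$ is continuous in $\sigma$, it converges itself. This contradicts $\sigma\to+\infty$, $\sigma'\to-\infty$.

**Step 4: $R=r$.** As $u\to-r$, now $u'\to-R$ and $\sigma,\sigma'\to+\infty$. Lemma 9, with $\tilde f$ in place of $\tilde g$, gives $A=\mathrm{diag}(\alpha_1,\alpha_2,1)$ with unimodular $\alpha_j$. As in (19), $\sigma'-\sigma$ converges along $z=0$. Since $u+r=r(1-\tanh r\sigma)\sim2re^{-2r\sigma}$ and $u'+R\sim2Re^{-2R\sigma'}$,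
$$\frac{u'+R}{u+r}\sim\frac Rr\,e^{2(r-R)\sigma-2R(\sigma'-\sigma)}\sim\text{const}\cdot e^{2(r-R)\sigma},\qquad\text{const}>0 .$$
The left side converges to $\partial_uu'(0,-r,r,0)\in(0,\infty)$, because $H$ is smooth up to the edge. Hence $R=r$.

**Step 5: compare the coefficients $b$.** As $u\to r$, $u'\to R$ and $\sigma,\sigma'\to-\infty$. Here $\tilde D_-\circ H=A_-D_-$ with $A_-=\hat{\tilde B}_0A\hat B_0^{-1}$, and Lemma 9 with $g,\tilde g$ shows that $A_-$ is diagonal with unimodular entries and third entry $1$. All matrices are normalized with third diagonal entry $1$, so their upper-left $2\times2$ blocks satisfy $\tilde B_0^{-1}A_-=AB_0^{-1}$. Comparing moduli of the $(1,2)$ entries, using (17) and $R=r$,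
$$|b_\varepsilon(r)|=|b_{\varepsilon'}(r)|.\tag{20}$$
By (18), $c(\varepsilon)=c(\varepsilon')$. For $\varepsilon\ge\frac14$, $c(\varepsilon)=\cosh(\pi\sqrt{4\varepsilon-1})$ is strictly increasing, so these germs are pairwise CR-inequivalent. $\square$

## 10. When the formal map converges, and the case of each $N$

**Proof of Theorem B, part 3.** Biholomorphic equivalence implies CR equivalence. If $M_\varepsilon^{n,d}$ is CR equivalent to $M_0^{n,d}$, then $c(\varepsilon)=c(0)=-1$ by part 2. So $\sqrt{1-4\varepsilon}$ is an odd integer $\pm(2m+1)$ with $m\ge0$, that is, $\varepsilon=-m(m+1)$.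

Conversely let $\varepsilon=-m(m+1)$. We show that the formal $\theta$ of Lemma 3 converges, by identifying it with the $\theta_+$ of Section 6. For $\lambda=r>0$ the recursion (15) gives the polynomial $P_+={}_2F_1(-m,m+1;1-\frac ir;\frac{w+r}{2r})$. Since $(2r)^k\prod_{j=1}^k(j-\frac ir)=\prod_{j=1}^k2(jr-i)$, it is the restriction to $\lambda=r$ of
$$P(w,\lambda)=\sum_{k=0}^m\frac{(-m)_k(m+1)_k}{k!}\,\frac{(w+\lambda)^k}{\prod_{j=1}^k2(j\lambda-i)},$$
which is analytic near $0$ with $P(0,0)=1$. Let $P^*(w,\lambda)=\overline{P(\bar w,\bar\lambda)}$ and $\theta=1/(PP^*)$, an analytic germ with real coefficients and $\theta(0)=1$. For small $0<\lambda=r$ and real $|w|<r$ we have $f=e^{is}P$ and $\theta=1/|f|^2$. As computed at the end of Section 6, $f=\theta^{-1/2}e^{i\beta}$ with $\beta'=\theta$, and (8) together with (12) gives $\theta^2+\frac12\{\theta\}=1+\varepsilon\Delta$ on the open set $\{0<\lambda<\text{small},\ |w|<\lambda\}$. Both sides are analytic near $0$, so equality holds identically. By the uniqueness in Lemma 3, this convergent $\theta$ is the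 formal one.

By Lemma 3, $\theta-1$ vanishes on $w=\pm\lambda$. Dividing a convergent series by a linear form on whose zero set it vanishes gives a convergent series, for instance $F=(w-\lambda)\int_0^1\partial_wF(\lambda+t(w-\lambda),\lambda)\,dt$. So $\theta_1$ converges, hence so do $\Theta$, $G$ and the map $H$ of (10), which is a germ of a biholomorphism. By Proposition 4, $\rho'(H,\bar H)$ vanishes on $M_\varepsilon$, so $H$ maps $M_\varepsilon$ into $M_0$, and onto it as germs by equality of dimensions. Take the product with the identity. $\square$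

*Example.* For $m=1$, $P=1-\frac{w+\lambda}{\lambda-i}=\frac{-(w+i)}{\lambda-i}$ and $PP^*=\frac{1+w^2}{1+\lambda^2}$, so $\theta=\frac{1+\lambda^2}{1+w^2}$, as found in Section 4.

**Proof of Theorem B, part 4.** Let $N\ge3$ and $n\ge1$, $d\ge2$ with $n+d=N$. Since $c(1)=\cosh(\pi\sqrt3)\ne-1=c(0)$, part 2 shows that $M_1^{n,d}$ and $M_0^{n,d}$ are formally but not CR equivalent. So the conjecture fails for the pair $(n,d)$; and for every $N\ge3$ there is such a pair, for instance $(N-2,2)$.

Let $N\le2$. Two germs of the same real dimension $2n+d$ with $n+d=N$ have the same $n$ and $d$. If $d=0$, the germs are open sets, and a translation is an equivalence in every sense. If $n=0$, use Proposition 2. The remaining case $n=d=1$, $N=2$ is fact (iv). $\square$
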